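
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Closures of bounded rectangles in the Stone--\v{C}ech compactification of a product}


\begin{abstract}
Let $A\subseteq X$ and $B\subseteq Y$ be such that every continuous real-valued function on $X\times Y$ is bounded on $A\times B$. Must the closure of $A\times B$ in $\beta(X\times Y)$ be the product of the closures of $A$ in $\beta X$ and of $B$ in $\beta Y$? We show in ZFC that the answer is no. In our example $X=Y$ is zero-dimensional, $A=B$ is countable, closed and discrete, and $A^\kappa$ is bounded in $X^\kappa$ for every cardinal $\kappa\ge 1$. We also characterize the equality by total boundedness of families of sections, and deduce that the answer is yes if the closure of $A$ in $X$ or that of $B$ in $Y$ is pseudocompact.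
\end{abstract}

\section{Introduction}

All spaces are Tychonoff. A subset $B$ of a space $X$ is \emph{bounded} in $X$ if every continuous function $X\to\mathbb R$ is bounded on $B$. Thus $X$ is bounded in itself exactly when it is pseudocompact. Let $\beta X$ denote the Stone--\v{C}ech compactification of $X$. For two spaces $X,Y$ let
\[
\pi:\beta(X\times Y)\to\beta X\times\beta Y
\]
be the continuous map that extends the identity of $X\times Y$. For $A\subseteq X$ and $B\subseteq Y$ we consider the equality
\begin{equation}\label{eq:E}
\operatorname{cl}_{\beta(X\times Y)}(A\times B)=\operatorname{cl}_{\beta X}A\times\operatorname{cl}_{\beta Y}B ,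
\end{equation}
which by definition means that $\pi$ maps the left-hand side homeomorphically onto the right-hand side.

If \eqref{eq:E} holds, then the restriction to $A\times B$ of every bounded continuous function on $X\times Y$ extends continuously to the product of the closures of $A$ and $B$: seen on $A\times B$ only, it behaves like a function on a product of two compact spaces. It is known that for bounded sets $A$ and $B$ the equality \eqref{eq:E} implies that $A\times B$ is bounded in $X\times Y$. The question posed in \cite{source} is whether the converse holds.

\begin{quote}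
\emph{If $A\subseteq X$ and $B\subseteq Y$ are bounded and $A\times B$ is bounded in $X\times Y$, does \eqref{eq:E} follow?}
\end{quote}

The simplest cases suggest that it does. If $\operatorname{cl}_XA$ and $\operatorname{cl}_YB$ are compact, then both sides of \eqref{eq:E} equal $\operatorname{cl}_XA\times\operatorname{cl}_YB$. If $A=X$ and $B=Y$, the question asks whether $\beta(X\times Y)=\beta X\times \beta Y$ when $X\times Y$ is pseudocompact; that this is so is Glicksberg's theorem. Nevertheless the answer is negative.

\begin{theorem}\label{thm:pairs}
There are a zero-dimensional Hausdorff space $X$ and a countable closed discrete subset $A$ of $X$ such that $A$ is bounded in $X$ and $A\times A$ is bounded in $X\times X$, but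
\[
\operatorname{cl}_{\beta(X\times X)}(A\times A)\ne\operatorname{cl}_{\beta X}A\times\operatorname{cl}_{\beta X}A .
\]
\end{theorem}

Bounding more powers of $A$ does not help.

\begin{theorem}\label{thm:powers}
There is a zero-dimensional Hausdorff space $X$ with a countable closed discrete subset $A$ such that $A^\kappa$ is bounded in $X^\kappa$ for every cardinal $\kappa\ge1$, but
\[
\operatorname{cl}_{\beta(X\times X)}(A\times A)\ne\operatorname{cl}_{\beta X}A\times\operatorname{cl}_{\beta X}A .
\]
\end{theorem}

The second theorem contains the first, and one space serves for both. We prove the first separately because its proof is short and already shows the main idea. What \eqref{eq:E} does require is described by the next theorem, in which no boundedness of $A$ or $B$ is assumed. Here $\ell^\infty(B)$ is the space of bounded functions $B\to\mathbb R$ with the supremum norm. A subset of a metric space is \emph{totally bounded} if, for every $\varepsilon>0$, it is a union of finitely many sets of diameter at most $\varepsilon$.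

\begin{theorem}\label{thm:criterion}
Let $A\subseteq X$ and $B\subseteq Y$ be nonempty. Then \eqref{eq:E} holds if and only if for every bounded continuous $f:X\times Y\to\mathbb R$ the set $\{f(a,\cdot)|_B:a\in A\}$ is totally bounded in $\ell^\infty(B)$.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $A\subseteq A'\subseteq X$ and $B\subseteq Y$ with $A,B\neq\emptyset$. Suppose that $A$ is bounded in the space $A'$ and that $A'\times B$ is bounded in $X\times Y$. Then \eqref{eq:E} holds. In particular, \eqref{eq:E} holds if $A\times B$ is bounded in $X\times Y$ and at least one of $\operatorname{cl}_XA$, $\operatorname{cl}_YB$ is pseudocompact.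
\end{theorem}

With $A=A'=X$ and $B=Y$ this gives Glicksberg's theorem, since a factor of a nonempty pseudocompact product is pseudocompact. Theorems~\ref{thm:pairs} and~\ref{thm:powers} show that in Theorem~\ref{thm:positive} the pseudocompactness of one of the closures cannot simply be omitted, not even when $X=Y$, $A=B$ is countable, closed and discrete, and all powers of $A$ are bounded.

Section~\ref{sec:criterion} proves Theorems~\ref{thm:criterion} and~\ref{thm:positive} and shows where the argument stops working in general. This tells us what to build: a space $X$ containing points $x_0,x_1,\dots$ and a continuous $f$ on $X\times X$ with $f(x_n,x_m)=\delta_{nm}$, such that the set $A$ of all $x_n$ is closed and discrete, yet $A\times A$ is bounded. In Section~\ref{sec:space} we describe spaces with such points and such an $f$; they still depend on a choice of ultrafilters, which is made in Section~\ref{sec:bundles} with a view to boundedness. Sections~\ref{sec:pairs} and~\ref{sec:powers} prove that $A\times A$ and then all powers $A^\kappa$ are bounded.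

\paragraph{Conventions.}
We write $\omega=\{0,1,2,\dots\}$, $[d,\omega)=\{k\in\omega:k\ge d\}$, $(n,l]=\{k\in\omega:n<k\le l\}$ (which is empty if $l\le n$), and $\mathfrak c=2^{\aleph_0}$. Ultrafilters are ultrafilters on $\omega$. If $(q_n)_{n\in\omega}$ is a sequence in a compact Hausdorff space and $v$ is an ultrafilter, then $\lim_{n\to v}q_n$ is the unique point $q$ such that $\{n:q_n\in O\}\in v$ for every neighborhood $O$ of $q$. Every point of the closure of $\{q_n:n\in\omega\}$ is of this form. Continuous maps preserve these limits. By a theorem of Posp\'{\i}\v{s}il there are exactly $2^{\mathfrak c}$ nonprincipal ultrafilters.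

For a bounded continuous real-valued function $f$ on a space we write $f^\beta$ for its continuous extension to the Stone--\v{C}ech compactification of that space. The functions $f^\beta$ separate the points of the compactification.

\section{When the equality holds}\label{sec:criterion}

Let $A\subseteq X$, $B\subseteq Y$ be nonempty, and put $K=\operatorname{cl}_{\beta X}A$, $L=\operatorname{cl}_{\beta Y}B$ and $Z=\operatorname{cl}_{\beta(X\times Y)}(A\times B)$. One half of \eqref{eq:E} is automatic: $\pi(Z)$ is a compact subset of $K\times L$ that contains the dense set $A\times B$, so $\pi(Z)=K\times L$. A continuous injection from a compact space to a Hausdorff space is a homeomorphism onto its image. Hence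
\begin{equation}\label{eq:inj}
\text{\eqref{eq:E} holds if and only if $\pi$ is injective on $Z$.}
\end{equation}

\subsection{The basic way to fail}

The Kronecker delta is a simple example of a function of two variables that does not extend continuously to a product of compactifications. It has limit $1$ along the diagonal, and limit $0$ if one variable goes to infinity before the other.

\begin{lemma}\label{lem:kronecker}
Let $A=\{x_n:n\in\omega\}\subseteq X$ and let $f$ be a bounded continuous function on $X\times X$ with $f(x_n,x_m)=\delta_{nm}$ for all $n,m$. Then $\operatorname{cl}_{\beta X}A\ne A$, and for every $z\in\operatorname{cl}_{\beta X}A\setminus A$ the function $f^\beta$ takes both values $0$ and $1$ on $\pi^{-1}(z,z)\cap\operatorname{cl}_{\beta(X\times X)}(A\times A)$. In particular, \eqref{eq:E} fails for $Y=X$ and $B=A$.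
\end{lemma}

\begin{proof}
The points $x_n$ are distinct, and $f(x_n,\cdot)$ equals $1$ at $x_n$ and $0$ at the other points of $A$. So $A$ is infinite and discrete in its subspace topology, hence not compact, and $\operatorname{cl}_{\beta X}A\neq A$.

Let $z\in\operatorname{cl}_{\beta X}A\setminus A$ and write $z=\lim_{n\to v}x_n$; the ultrafilter $v$ is nonprincipal because $z\notin A$. Consider the following points of $\operatorname{cl}_{\beta(X\times X)}(A\times A)$:
\[
\zeta=\lim_{n\to v}(x_n,x_n),\qquad \zeta'_n=\lim_{m\to v}(x_n,x_m),\qquad \zeta'=\lim_{n\to v}\zeta'_n .
\]
Since $\pi$ is continuous, $\pi(\zeta)=(z,z)$ and $\pi(\zeta'_n)=(x_n,z)$, so $\pi(\zeta')=(z,z)$ as well. But $f^\beta(\zeta)=1$, whereas $f^\beta(\zeta'_n)=\lim_{m\to v}\delta_{nm}=0$ for every $n$ and therefore $f^\beta(\zeta')=0$. So $\zeta\ne\zeta'$, and \eqref{eq:inj} shows that \eqref{eq:E} fails.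
\end{proof}

In this lemma the sections $f(x_n,\cdot)|_A$ have mutual distance $1$ in $\ell^\infty(A)$. Theorem~\ref{thm:criterion} says that some such lack of total boundedness is behind every failure of \eqref{eq:E}.

\subsection{Proof of Theorem~\ref{thm:criterion}}

For a bounded continuous $f$ on $X\times Y$ and $a\in A$ write $F(a)=f(a,\cdot)|_B\in\ell^\infty(B)$. If \eqref{eq:E} holds, then $F(A)$ is totally bounded because $f|_{A\times B}$ extends to a product of compact spaces. Conversely, if $F(A)$ is totally bounded, then $A\times B$ splits into finitely many strips $A_i\times B$ on each of which $f$ is, up to $\varepsilon$, a function of the second variable alone. This determines $f^\beta$ on $Z$, up to a multiple of $\varepsilon$, from the coordinates given by $\pi$.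

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Suppose that \eqref{eq:E} holds, and let $f$ be bounded and continuous on $X\times Y$. Then $g=f^\beta\circ(\pi|_Z)^{-1}$ is a continuous function on $K\times L$ that extends $f|_{A\times B}$. The map $z\mapsto g(z,\cdot)$ from $K$ to $C(L)$ with the supremum norm is continuous. Indeed, let $z_0\in K$ and $\varepsilon>0$. Each $w\in L$ has an open neighborhood $P_w$, and $z_0$ a neighborhood $O_w$, such that $|g-g(z_0,w)|<\varepsilon/2$ on $O_w\times P_w$. Finitely many of the sets $P_w$ cover $L$, and for $z$ in the intersection of the corresponding $O_w$ we get $\|g(z,\cdot)-g(z_0,\cdot)\|\le\varepsilon$. So the image of $K$ in $C(L)$ is compact, hence totally bounded. Restricting functions from $L$ to $B$ does not increase norms and carries this image to a set containing $F(A)$. So $F(A)$ is totally bounded.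

Conversely, assume the condition, and let $\zeta,\zeta'\in Z$ with $\pi(\zeta)=\pi(\zeta')=(z,w)$. By \eqref{eq:inj} it suffices to show $\zeta=\zeta'$, that is, $f^\beta(\zeta)=f^\beta(\zeta')$ for every bounded continuous $f$ on $X\times Y$. Fix $f$ and $\varepsilon>0$. By total boundedness $A$ is a union of finitely many nonempty sets $A_1,\dots,A_r$ such that $\|F(a)-F(a')\|\le\varepsilon$ for $a,a'$ in the same $A_i$. Fix $a_i\in A_i$, and let $\varphi_i$ be the continuous extension of $f(a_i,\cdot)$ to $\beta Y$.

Since $Z$ is the union of the closures of the sets $A_i\times B$, there are $i$ and $j$ such that $\zeta$ is in the closure of $A_i\times B$ and $\zeta'$ in the closure of $A_j\times B$. On $A_i\times B$ we have $|f(x,y)-f(a_i,y)|\le\varepsilon$. The extension of the function $(x,y)\mapsto f(x,y)-f(a_i,y)$ to $\beta(X\times Y)$ is $f^\beta-\varphi_i\circ\pi_2$, where $\pi_2$ is the second component of $\pi$. So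
\[
|f^\beta(\zeta)-\varphi_i(w)|\le\varepsilon,\qquad\text{and likewise}\qquad |f^\beta(\zeta')-\varphi_j(w)|\le\varepsilon .
\]
It remains to compare $\varphi_i(w)$ with $\varphi_j(w)$. Here we use that $\zeta$ and $\zeta'$ have the same first coordinate: since $\pi$ is continuous, $z$ lies in $\operatorname{cl}_{\beta X}A_i\cap\operatorname{cl}_{\beta X}A_j$. For $b\in B$, the extension of $f(\cdot,b)$ to $\beta X$ takes at $z$ a value that differs by at most $\varepsilon$ from $f(a_i,b)$ and by at most $\varepsilon$ from $f(a_j,b)$. Hence $|\varphi_i(b)-\varphi_j(b)|\le2\varepsilon$ for all $b\in B$, and $|\varphi_i(w)-\varphi_j(w)|\le2\varepsilon$ because $w\in\operatorname{cl}_{\beta Y}B$. Altogether $|f^\beta(\zeta)-f^\beta(\zeta')|\le4\varepsilon$. As $\varepsilon$ was arbitrary, $f^\beta(\zeta)=f^\beta(\zeta')$.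
\end{proof}

\subsection{Proof of Theorem~\ref{thm:positive}}

What does boundedness of $A\times B$ say about the map $F$? It makes $F$ continuous. The reason is that a discontinuity of $F$ at $x_*$ yields a sequence of open boxes that meet $A\times B$, and on which $f(x,y)$ is far from $f(x_*,y)$. Boundedness forces these boxes to accumulate, and if they are chosen to approach $x_*$ fast enough, this is impossible.

\begin{lemma}\label{lem:cont}
If $A\times B$ is bounded in $X\times Y$ and $f:X\times Y\to\mathbb R$ is bounded and continuous, then $F:A\to\ell^\infty(B)$, $F(a)=f(a,\cdot)|_B$, is norm continuous.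
\end{lemma}

\begin{proof}
Suppose $F$ is discontinuous at $x_*\in A$. Put $g(x,y)=|f(x,y)-f(x_*,y)|$, a continuous function on $X\times Y$. There is $\varepsilon>0$ such that every neighborhood $O$ of $x_*$ contains some $a\in A$ with $g(a,b)>\varepsilon$ for some $b\in B$. Let $W_0=X$. By induction on $n\ge1$ choose $a_n\in A\cap W_{n-1}$ and $b_n\in B$ with $g(a_n,b_n)>\varepsilon$, and open sets $U_n\ni a_n$, $V_n\ni b_n$, $W_n\ni x_*$ with $U_n,W_n\subseteq W_{n-1}$ and
\[
g>\varepsilon\ \text{ on }U_n\times V_n,\qquad g<\varepsilon/2\ \text{ on }W_n\times V_n .
\]
The last condition can be met because $g(x_*,b_n)=0$.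

The family $(U_n\times V_n)_{n\ge1}$ is not locally finite. Otherwise choose continuous $h_n:X\times Y\to[0,n]$ vanishing outside $U_n\times V_n$ with $h_n(a_n,b_n)=n$. Then $\sum_nh_n$ is continuous and unbounded on $A\times B$, contrary to hypothesis. So there is a point $(p,q)$ each of whose neighborhoods meets infinitely many $U_n\times V_n$. By continuity $g(p,q)\ge\varepsilon$, so $g>\varepsilon/2$ on some open box $O\times O'\ni(p,q)$. Choose $n<m$ such that $O\times O'$ meets both $U_n\times V_n$ and $U_m\times V_m$. Take $x\in O\cap U_m$ and $y\in O'\cap V_n$. Since $U_m\subseteq W_{m-1}\subseteq W_n$, we have $(x,y)\in W_n\times V_n$ and $g(x,y)<\varepsilon/2$. But $(x,y)\in O\times O'$, a contradiction.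
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $f$ be a bounded continuous function on $X\times Y$. By Lemma~\ref{lem:cont}, applied to $A'\times B$, the map $F:A'\to\ell^\infty(B)$ is continuous. If $\varphi$ is continuous on the metric space $F(A')$, then $\varphi\circ F$ is continuous on $A'$ and so bounded on $A$; thus $F(A)$ is bounded in $F(A')$. If $F(A)$ were not totally bounded, it would contain an infinite sequence of points with mutual distances at least some $\varepsilon>0$. These points form a closed discrete subset of $F(A')$, and by Tietze's theorem some continuous function on $F(A')$ is unbounded on it, a contradiction. So $F(A)$ is totally bounded, and Theorem~\ref{thm:criterion} gives \eqref{eq:E}.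

For the last statement, let $A'=\operatorname{cl}_XA$ be pseudocompact and $A\times B$ bounded. Then $A$ is bounded in $A'$. The set $A'\times B$ lies in the closure of $A\times B$ and is bounded, since a continuous function bounded on a set is bounded on its closure. The case of $\operatorname{cl}_YB$ follows by exchanging the factors.
\end{proof}

\begin{remark}\label{rem:gap}
If we know only that $A\times B$ is bounded, Lemma~\ref{lem:cont} still gives continuity of $F$ on $A$. But boundedness of $A$ in $X$ need not control functions that are continuous on $A$ and have no continuous extension to $X$, so we cannot conclude that $F(A)$ is totally bounded. The extreme case is that $A$ is infinite, closed and discrete in $X$: continuity of $F$ on $A$ is then no information at all. We now build a counterexample of this kind.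
\end{remark}

\section{A space with rows and columns}\label{sec:space}

By Lemma~\ref{lem:kronecker} we look for a space $X$ with points $x_n$ $(n\in\omega)$ and a continuous $f$ on $X\times X$ such that $f(x_n,x_m)=\delta_{nm}$, while $A\times A$ is bounded, where $A=\{x_n:n\in\omega\}$.

If $A$ is closed and discrete but bounded, the $x_n$ do not accumulate in $X$, but neighborhoods of infinitely many of them always do. So we give each $x_n$ a supply of isolated points $(n,\tau)$ near it, all in ``row'' $n$, and let ``column'' $\tau$ accumulate at a new point $p_\tau$. What must $f$ be? Near $(x_n,x_n)$ it must be near $1$, so we let it be $1$ on pairs in the same row. Then $f((n,\tau),(n,\tau))=1$ for all $n$, so $f(p_\tau,p_\tau)=1$, and by continuity $f$ should be near $1$ at $((n,\tau),(m,\tau))$ for many $n\ne m$. So we let $f$ be $1$ also on pairs in the same column. This conflicts with $f(x_n,x_m)=0$, unless $(n,\tau)$ and $(m,\tau)$ are never simultaneously close to $x_n$ and $x_m$. The remedy is to put points of column $\tau$ only in rows $n\in N_\tau$, and to let $(n,\tau)$ be close to $x_n$ only to the extent that the \emph{next} element of $N_\tau$ after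 $n$ is far away. This is the role of $l$ in the following definition.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.6cm]
\foreach \n in {0,...,5} {
  \draw[gray!60] (0,\n)--(5.6,\n);
  \node[left] at (0,\n) {\small row $\n$};
  \fill (5.8,\n) circle (2pt) node[right] {$x_{\n}$};
}
\draw[gray!60] (1.5,-0.4)--(1.5,6.4);
\draw[gray!60] (3.3,-0.4)--(3.3,6.4);
\foreach \n in {0,2,5} \fill (1.5,\n) circle (2.2pt);
\foreach \n in {1,3,4} \fill (3.3,\n) circle (2.2pt);
\fill (1.5,6.8) circle (2pt) node[above] {$p_\sigma$};
\fill (3.3,6.8) circle (2pt) node[above] {$p_\tau$};
\node[below] at (1.5,-0.4) {\small column $\sigma$};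
\node[below] at (3.3,-0.4) {\small column $\tau$};
\node at (4.5,6.6) {$\cdots$};
\end{tikzpicture}
\caption{Part of the space $X$. Row $n$ ends at $x_n$, and column $\tau$ ends at $p_\tau$. A column $\tau$ has an isolated point $(n,\tau)$ in row $n$ exactly when $n\in N_\tau$. Of the many columns two are drawn, with $N_\sigma\cap[0,5]=\{0,2,5\}$ and $N_\tau\cap[0,5]=\{1,3,4\}$. The points of column $\tau$ converge to $p_\tau$ along an ultrafilter $u_\tau$. The point $(2,\sigma)$ belongs to the neighborhood $U(2,l,F)$ of $x_2$ exactly when $\sigma\notin F$ and $l\le4$, because the next point of column $\sigma$ is in row $5$.}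
\label{fig:X}
\end{figure}

\begin{definition}\label{def:X}
Let $D$ be a set, and for each $\tau\in D$ let $N_\tau\subseteq\omega$ be infinite and $u_\tau$ a nonprincipal ultrafilter with $N_\tau\in u_\tau$, such that $u_\sigma\ne u_\tau$ whenever $\sigma\ne\tau$. The points of $X$ are $x_n$ $(n\in\omega)$, $(n,\tau)$ $(\tau\in D,\ n\in N_\tau)$ and $p_\tau$ $(\tau\in D)$. The points $(n,\tau)$ are isolated. Basic neighborhoods of $x_n$ and $p_\tau$ are the sets
\begin{align*}
U(n,l,F)&=\{x_n\}\cup\{(n,\tau):\tau\in D\setminus F,\ n\in N_\tau,\ N_\tau\cap(n,l]=\emptyset\},\\
V(\tau,M)&=\{p_\tau\}\cup\{(n,\tau):n\in M\},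
\end{align*}
where $l\in\omega$, $F\subseteq D$ is finite, $M\in u_\tau$ and $M\subseteq N_\tau$. We put $A=\{x_n:n\in\omega\}$.
\end{definition}

Since $U(n,l,F)\cap U(n,l',F')=U(n,\max(l,l'),F\cup F')$ and $V(\tau,M)\cap V(\tau,M')=V(\tau,M\cap M')$, and since all other points of these sets are isolated, this defines a topology in which all these sets are open. Give each point a row label $r$ and a column label $c$:
\[
\begin{array}{c|ccc}
 & x_n & (n,\tau) & p_\tau\\ \hline
r & n & n & \infty\\
c & \infty & \tau & \tau
\end{array}
\]
Thus $U(n,l,F)$ lies in row $n$ and $V(\tau,M)$ in column $\tau$. Moreover: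
\begin{itemize}
\item[(i)] $x_n$ has a neighborhood missing any given column $\tau$, namely $U(n,0,\{\tau\})$;
\item[(ii)] $p_\tau$ has a neighborhood missing any given row $n$, namely $V(\tau,N_\tau\setminus\{n\})$; here we use that $u_\tau$ is nonprincipal.
\end{itemize}

\begin{lemma}\label{lem:tych}
$X$ is zero-dimensional and Hausdorff, hence Tychonoff, and $A$ is closed and discrete in $X$.
\end{lemma}

\begin{proof}
\emph{Hausdorff.} Distinct isolated points are separated by singletons. Points $x_n\ne x_m$ are separated by their rows, and $p_\sigma\neq p_\tau$ by their columns. For $x_n$ and $p_\tau$ use a neighborhood of $x_n$ missing column $\tau$ and any basic neighborhood of $p_\tau$. From an isolated point $(n,\sigma)$, a point $x_m$ is separated by a neighborhood missing column $\sigma$, and $p_\tau$ by a neighborhood missing row $n$.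

\emph{Basic sets are clopen.} Singletons are closed in a Hausdorff space. The complement of $U(n,l,F)$ is open: its isolated points are harmless, each $p_\tau$ has a neighborhood missing row $n$, and each $x_m$ with $m\ne n$ has a neighborhood inside row $m$. The complement of $V(\tau,M)$ is open: each $x_m$ has a neighborhood missing column $\tau$, and each $p_\sigma$ with $\sigma\ne\tau$ has a neighborhood inside column $\sigma$.

\emph{$A$ is closed and discrete.} Every basic neighborhood contains at most one point of $A$.
\end{proof}

Define $f:X\times X\to\{0,1\}$ by
\[
f(x,y)=1\iff r(x)=r(y)\in\omega\ \text{ or }\ c(x)=c(y)\in D ;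
\]
common labels $\infty$ do not count. In particular $f(x_n,x_m)=\delta_{nm}$.

\begin{lemma}\label{lem:fcont}
The function $f$ is continuous.
\end{lemma}

\begin{proof}
Since $f$ is symmetric, it suffices to find neighborhoods on whose product $f$ is constant in the following cases; pairs of isolated points are trivial.

\emph{$((n,\sigma),x_m)$.} On $\{(n,\sigma)\}\times U(m,0,\{\sigma\})$ the columns never agree, so $f$ has the constant value $\delta_{nm}$.

\emph{$((n,\sigma),p_\tau)$.} On $\{(n,\sigma)\}\times V(\tau,N_\tau\setminus\{n\})$ the rows never agree. So $f$ is constantly $1$ if $\sigma=\tau$ and constantly $0$ otherwise.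

\emph{$(x_n,x_n)$.} On a product of two neighborhoods inside row $n$ we have $f=1$.

\emph{$(x_n,x_m)$ with $n<m$.} Consider $U(n,m,\emptyset)\times U(m,m,\emptyset)$. The rows are $n$ and $m$, so they differ. The columns can agree in $D$ only for a pair of isolated points $(n,\sigma)$ and $(m,\tau)$. If $(n,\sigma)$ is in the first set, then $N_\sigma\cap(n,m]=\emptyset$, so $m\notin N_\sigma$. If $(m,\tau)$ is in the second set, then $m\in N_\tau$. So $\sigma\ne\tau$, and $f=0$ on the product.

\emph{$(x_n,p_\tau)$.} On $U(n,0,\{\tau\})\times V(\tau,N_\tau\setminus\{n\})$ neither rows nor columns agree, so $f=0$.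

\emph{$(p_\tau,p_\tau)$.} On a product of two neighborhoods inside column $\tau$ we have $f=1$.

\emph{$(p_\sigma,p_\tau)$ with $\sigma\ne\tau$.} As $u_\sigma\neq u_\tau$, there are disjoint sets $M\in u_\sigma$ and $M'\in u_\tau$ with $M\subseteq N_\sigma$ and $M'\subseteq N_\tau$. On $V(\sigma,M)\times V(\tau,M')$ the columns differ, and no two rows in $\omega$ agree because $M\cap M'=\emptyset$. So $f=0$.
\end{proof}

By Lemma~\ref{lem:kronecker}, for every choice of the data in Definition~\ref{def:X},
\begin{equation}\label{eq:fails}
\operatorname{cl}_{\beta(X\times X)}(A\times A)\ne\operatorname{cl}_{\beta X}A\times\operatorname{cl}_{\beta X}A .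
\end{equation}

\begin{remark}\label{rem:needed}
The ultrafilters have to be distinct: if $u_\sigma=u_\tau$ with $\sigma\neq\tau$, then every neighborhood of $(p_\sigma,p_\tau)$ contains a pair $((n,\sigma),(n,\tau))$, where $f=1$, although $f(p_\sigma,p_\tau)=0$. The gap condition $N_\tau\cap(n,l]=\emptyset$ is needed as well: without it, if $n\neq m$ and infinitely many $N_\tau$ contain both, every neighborhood of $(x_n,x_m)$ would contain a pair $((n,\tau),(m,\tau))$, where $f=1$.
\end{remark}

\section{Choosing the columns}\label{sec:bundles}

It remains to choose the columns so that $A$ and its powers become bounded. The plan is this. If a continuous function $h$ is large at $x_{n_k}$ for a sparse sequence $(n_k)$, it is large at $(n_k,\tau)$ for a suitable column $\tau$ with $N_\tau=\{n_k:k\in\omega\}$, and these points accumulate at $p_\tau$, where $h$ is locally bounded. So we want a column for each infinite subset of $\omega$. Two refinements are necessary.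

First, ``suitable'' means avoiding the countably many columns excluded by neighborhoods $U(n_k,l_k,F_k)$; so each column is repeated $\omega_1$ times. The copies have the same $N_\tau$, and, as in Remark~\ref{rem:needed}, two copies whose points converged to $p_\sigma$ and $p_\tau$ along the same filter would make $f$ discontinuous. This is why the columns cannot simply be convergent sequences, and why we use ultrafilters, of which there are enough.

Second, on a product several sequences of indices occur at once, and several columns must accumulate at their end points \emph{simultaneously}, along the same indices $k$. So their ultrafilters must be images of one ultrafilter.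

\begin{definition}
A \emph{thread} is a strictly increasing map $t:[d,\omega)\to\omega$ for some $d\in\omega$. A \emph{bundle} is a sequence $s=(s_i)_{i<\rho}$ of threads with pairwise disjoint ranges, where $1\le\rho=\rho_s\le\omega$. Let $S$ be the set of all bundles. For a thread $t$ and a nonprincipal ultrafilter $w$ put
\[
t(w)=\{M\subseteq\omega:t^{-1}(M)\in w\}.
\]
\end{definition}

Since the domain of $t$ is cofinite, it belongs to $w$, and $t(w)$ is an ultrafilter containing $\operatorname{ran}t$. It is nonprincipal because $t$ is injective. The map $w\mapsto t(w)$ is injective: if $P\in w\setminus w'$ and $P_0=P\cap\operatorname{dom}t$, then $t^{-1}(t(P_0))=P_0$ belongs to $w$ but not to $w'$, so $t(P_0)\in t(w)\setminus t(w')$.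

Let
\[
D=\{(s,\alpha,i):s\in S,\ \alpha<\omega_1,\ i<\rho_s\},\qquad N_{(s,\alpha,i)}=\operatorname{ran}s_i .
\]

\begin{lemma}\label{lem:choice}
There are nonprincipal ultrafilters $w_{s,\alpha}$ $(s\in S,\ \alpha<\omega_1)$ such that the ultrafilters $u_{(s,\alpha,i)}=s_i(w_{s,\alpha})$, for $(s,\alpha,i)\in D$, are pairwise distinct.
\end{lemma}

\begin{proof}
There are at most $\mathfrak c$ threads, hence at most $\mathfrak c^{\aleph_0}=\mathfrak c$ bundles, and $|S\times\omega_1|\le\mathfrak c$. Well-order $S\times\omega_1$ so that each element has fewer than $\mathfrak c$ predecessors, and choose $w_{s,\alpha}$ by recursion. Suppose $(s,\alpha)$ is reached. Each earlier step used at most countably many ultrafilters, so fewer than $\mathfrak c$ ultrafilters have been used. For each used ultrafilter $u$ and each $i<\rho_s$ at most one $w$ satisfies $s_i(w)=u$. So fewer than $\mathfrak c$ ultrafilters $w$ are excluded, while $2^{\mathfrak c}$ nonprincipal ones exist. Choose $w_{s,\alpha}$ among those not excluded. Then the ultrafilters $s_i(w_{s,\alpha})$ are new. They are distinct for distinct $i$, since they contain the pairwise disjoint sets $\operatorname{ran}s_i$.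
\end{proof}

Thus Definition~\ref{def:X} applies. \emph{From now on $X$ is the space obtained from these data.} All that the boundedness proofs need about these data is contained in the next lemma. Part (a) says that threads which are sparse enough can be moved from $A$ to columns without leaving prescribed neighborhoods; part (b) says that the columns of a bundle accumulate simultaneously.

\begin{lemma}\label{lem:transfer}
Let $s=(s_i)_{i<\rho}$ be a bundle. For $k\in\omega$ let $l_k\in\omega$ and let $F_k\subseteq D$ be finite. Assume that $s_i(k+1)>l_k$ whenever $i<\rho$ and $k\in\operatorname{dom}s_i$. Then there is $\alpha<\omega_1$ such that the indices $\sigma_i=(s,\alpha,i)$ satisfy: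
\begin{itemize}
\item[(a)] $(s_i(k),\sigma_i)\in U(s_i(k),l_k,F_k)$ for all $i<\rho$ and $k\in\operatorname{dom}s_i$;
\item[(b)] if $I$ is a finite set of indices $i<\rho$ and $G_i$ is a neighborhood of $p_{\sigma_i}$ for each $i\in I$, then for infinitely many $k$ we have $k\in\operatorname{dom}s_i$ and $(s_i(k),\sigma_i)\in G_i$ for all $i\in I$.
\end{itemize}
\end{lemma}

\begin{proof}
The set $\bigcup_kF_k$ is countable, so some $\alpha<\omega_1$ is not the second coordinate of any of its elements. Then $\sigma_i\notin F_k$ for all $i$ and $k$. The least element of $N_{\sigma_i}=\operatorname{ran}s_i$ above $s_i(k)$ is $s_i(k+1)>l_k$, so $N_{\sigma_i}\cap(s_i(k),l_k]=\emptyset$. This proves (a).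

For (b), choose $M_i\in u_{\sigma_i}$ with $M_i\subseteq N_{\sigma_i}$ and $V(\sigma_i,M_i)\subseteq G_i$. By definition of $u_{\sigma_i}=s_i(w_{s,\alpha})$, the set $s_i^{-1}(M_i)$ belongs to $w_{s,\alpha}$. Hence $\bigcap_{i\in I}s_i^{-1}(M_i)\in w_{s,\alpha}$ is infinite (for $I=\emptyset$ read this intersection as $\omega$), and every $k$ in it is as required.
\end{proof}

\section{The sets $A$ and $A\times A$ are bounded}\label{sec:pairs}

We shall repeatedly have sequences of objects such that some inequality $|h|>k$ holds for the $k$-th one. When we pass to a subsequence, we renumber it, together with all objects attached to its members. The inequality $|h|>k$ persists, since the $k$-th member of the subsequence had an index at least $k$ before.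

The smallest case, a single function on $X$ and a single thread, shows how the columns work.

\begin{proposition}\label{prop:one}
$A$ is bounded in $X$.
\end{proposition}

\begin{proof}
Suppose that $h:X\to\mathbb R$ is continuous and unbounded on $A$. Choose $n_0<n_1<\cdots$ with $|h(x_{n_k})|>k$, and then $l_k\in\omega$ and finite $F_k\subseteq D$ with $|h|>k$ on $U(n_k,l_k,F_k)$. Passing to a subsequence, we may assume $n_{k+1}>l_k$ for all $k$. Let $s$ be the bundle consisting of the one thread $s_0(k)=n_k$ $(k\in\omega)$, and let $\sigma_0$ be as in Lemma~\ref{lem:transfer}. By (a), $|h((n_k,\sigma_0))|>k$ for all $k$. But $h$ is bounded on some neighborhood $G$ of $p_{\sigma_0}$, and by (b) $(n_k,\sigma_0)\in G$ for infinitely many $k$, a contradiction.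
\end{proof}

For functions of two variables the new difficulty is a sequence $(x_{n_k},x_{m_k})$ in which both indices move independently. The diagonal and the cases in which one index is constant reduce to Proposition~\ref{prop:one}.

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
By Lemma~\ref{lem:tych}, Proposition~\ref{prop:one} and \eqref{eq:fails}, it remains to prove that $A\times A$ is bounded in $X\times X$. Suppose that $h:X\times X\to\mathbb R$ is continuous and unbounded on $A\times A$. Choose $(n_k,m_k)$ with $|h(x_{n_k},x_{m_k})|>k$ for all $k\in\omega$.

By Proposition~\ref{prop:one} the function $x\mapsto h(x,x)$ is bounded on $A$, so $n_k=m_k$ for only finitely many $k$. For each $n$ the functions $h(x_n,\cdot)$ and $h(\cdot,x_n)$ are bounded on $A$, so $n_k=n$ for only finitely many $k$, and $m_k=n$ for only finitely many $k$. Passing to a subsequence, we may therefore assume that $n_k\ne m_k$ for all $k$ and that both sequences are strictly increasing.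

Choose $l_k\in\omega$ and finite $F_k\subseteq D$ such that
\[
|h|>k\quad\text{on}\quad U(n_k,l_k,F_k)\times U(m_k,l_k,F_k).
\]
Passing to a subsequence again, assume $n_{k+1},m_{k+1}>\max(l_k,n_k,m_k)$ for all $k$. Then the threads $s_0(k)=n_k$ and $s_1(k)=m_k$ $(k\in\omega)$ have disjoint ranges, so they form a bundle $s$, to which Lemma~\ref{lem:transfer} applies. By (a), $|h((n_k,\sigma_0),(m_k,\sigma_1))|>k$ for all $k$. But $h$ is bounded on some product $G_0\times G_1$ of neighborhoods of $p_{\sigma_0}$ and $p_{\sigma_1}$, and by (b) there are infinitely many $k$ with $(n_k,\sigma_0)\in G_0$ and $(m_k,\sigma_1)\in G_1$. This is a contradiction.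
\end{proof}

It is in the last step that we use that the ultrafilters $u_{\sigma_0}$ and $u_{\sigma_1}$ come from one ultrafilter $w_{s,\alpha}$. For unrelated ultrafilters there could be $M\in u_{\sigma_0}$ and $M'\in u_{\sigma_1}$ such that $n_k\in M$ and $m_k\in M'$ hold for no common $k$.

\section{All powers of $A$ are bounded}\label{sec:powers}

Let $\kappa\ge1$ be a cardinal. Given a sequence of points $a_k\in A^\kappa$ at which $h$ is large, we want to move the coordinates whose indices tend to infinity to columns, as before. Three points need care. Only countably many coordinates matter, because basic open boxes restrict finitely many coordinates. Coordinates with eventually the same indices have to be moved to the same column, because the ranges of the threads in a bundle must be disjoint. And infinitely many index sequences that are pairwise eventually distinct cannot in general be made distinct from the start; we shall let the $i$-th thread start at $k=i$. This is why threads are defined on final segments of $\omega$.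

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
By Lemma~\ref{lem:tych} and \eqref{eq:fails} it remains to prove that $A^\kappa$ is bounded in $X^\kappa$. Suppose that $h:X^\kappa\to\mathbb R$ is continuous and unbounded on $A^\kappa$. Choose $a_k\in A^\kappa$ with $|h(a_k)|>k$, and write $a_k(j)=x_{n_k^j}$ for $j\in\kappa$. Choose finite $J_k\subseteq\kappa$, $l_k\in\omega$ and finite $F_k\subseteq D$ such that $|h|>k$ on the box
\[
B_k=\{y\in X^\kappa:y(j)\in U(n_k^j,l_k,F_k)\text{ for all }j\in J_k\}.
\]
Let $J=\bigcup_kJ_k$, a countable set. When we pass to a subsequence below, $J_k,l_k,F_k$ are renumbered along with $a_k$, and $J$ is kept. We shall find a point $y$ such that every box around $y$ meets $B_k$ for arbitrarily large $k$; this contradicts the local boundedness of $h$ at $y$.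

\emph{Step 1: sorting the coordinates.} Every sequence in $\omega$ has a subsequence that is constant or strictly increasing, and for any two sequences there is an infinite set of indices on which they always agree or always differ. Such properties are inherited by subsequences, and there are only countably many such requirements for the sequences $(n_k^j)_k$ with $j\in J$. Satisfying one after the other and taking a diagonal subsequence, we may assume that for all $j,j'\in J$
\begin{itemize}
\item $(n_k^j)_k$ is eventually constant or eventually strictly increasing, and
\item either $n_k^j=n_k^{j'}$ for all large $k$, or $n_k^j\neq n_k^{j'}$ for all large $k$.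
\end{itemize}
Let $J^{\mathrm c}$ be the set of those $j\in J$ for which $(n_k^j)_k$ is eventually constant, with value $n^j$. Divide $J\setminus J^{\mathrm c}$ into classes $C_i$ $(i<\rho)$, where $0\le\rho\le\omega$, according to eventual equality of the sequences $(n^j_k)_k$. Choose $j_i\in C_i$ for each $i<\rho$.

\emph{Step 2: forming a bundle.} For finitely many $i$, the sequences $(n_k^{j_i})_k$ tend to infinity and are eventually pairwise distinct. Hence we can choose the members of a further subsequence one by one so that, after renumbering, for every $k$ the numbers $n_k^{j_i}$ with $i\le k$, $i<\rho$ are pairwise distinct and, if $k\ge1$, are larger than $l_{k-1}$ and than all $n_{k'}^{j_{i'}}$ with $k'<k$, $i'\le k'$, $i'<\rho$. Put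
\[
s_i(k)=n_k^{j_i}\qquad(i<\rho,\ k\ge i).
\]
Each $s_i$ is strictly increasing. The ranges are disjoint: if $i\ne i'$, then $s_i(k)\neq s_{i'}(k)$ when both are defined, and for $k'<k$ we have $s_i(k)>s_{i'}(k')$ when both are defined. Also $s_i(k+1)>l_k$ for $k\ge i$. So if $\rho\ge1$, then $s=(s_i)_{i<\rho}$ is a bundle satisfying the hypothesis of Lemma~\ref{lem:transfer}, which provides indices $\sigma_i$ $(i<\rho)$ with properties (a) and (b). If $\rho=0$, there are no classes $C_i$ and no column is needed; in the following steps all statements about the classes are then vacuous.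

\emph{Step 3: the point of accumulation.} Define $y\in X^\kappa$ by
\[
y(j)=\begin{cases}x_{n^j}&\text{if }j\in J^{\mathrm c},\\ p_{\sigma_i}&\text{if }j\in C_i,\\ x_0&\text{if }j\notin J.\end{cases}
\]
By continuity there are $C>0$, a finite set $E\subseteq\kappa$ and neighborhoods $G_j$ of $y(j)$ for $j\in E$ such that $|h|<C$ on the box $G=\{z\in X^\kappa:z(j)\in G_j\text{ for all }j\in E\}$. Only finitely many classes $C_i$ meet $E$. If $\rho\ge1$, we apply (b) to these $i$ and to the neighborhoods $\bigcap_{j\in E\cap C_i}G_j$ of $p_{\sigma_i}$. Thus there are infinitely many $k$ (all $k$, if $\rho=0$) such that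
\[
k\ge i\quad\text{and}\quad(s_i(k),\sigma_i)\in G_j\qquad\text{whenever }j\in E\cap C_i .
\]
Among them we choose $k>C$ so large that also $n_k^j=n_k^{j_i}=s_i(k)$ for all $j\in E\cap C_i$, $i<\rho$, and $n_k^j=n^j$ for all $j\in E\cap J^{\mathrm c}$. This is possible because $E$ is finite.

\emph{Step 4: a common point of $G$ and $B_k$.} Define $z\in X^\kappa$ by
\[
z(j)=\begin{cases}(s_i(k),\sigma_i)&\text{if }j\in E\cap C_i,\\ y(j)&\text{if }j\in E\text{ lies in no }C_i,\\ a_k(j)&\text{if }j\notin E.\end{cases}
\]
By the choice of $k$ we have $z\in G$. To see that $z\in B_k$, let $j\in J_k$; then $j\in J$. If $j\in E\cap C_i$, then (a) gives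
\[
z(j)=(s_i(k),\sigma_i)\in U(s_i(k),l_k,F_k)=U(n_k^j,l_k,F_k).
\]
If $j\in E\cap J^{\mathrm c}$, then $z(j)=x_{n^j}=x_{n_k^j}=a_k(j)$. If $j\notin E$, then $z(j)=a_k(j)$. In the last two cases $z(j)=x_{n_k^j}\in U(n_k^j,l_k,F_k)$. So $z\in G\cap B_k$, and therefore $k<|h(z)|<C<k$. This contradiction completes the proof.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} Source of the problem, \url{https://repositori.uji.es/xmlui/bitstream/handle/10234/199360/Sanchis_Lopez_note.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

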